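
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem*{conjecture}{Conjecture}
\theoremstyle{remark}
\newtheorem*{remark}{Remark}

\title{Highly edge-connected spanning subgraphs of bounded treewidth in planar graphs}


\begin{abstract}
It was conjectured that every $4$-connected planar graph contains a $3$-edge-connected spanning partial $3$-tree. We disprove this, for every treewidth bound: for infinitely many $n$ there are $4$-connected $4$-regular planar graphs on $n$ vertices in which every spanning subgraph of minimum degree at least $3$ has treewidth of order $\sqrt n$. We then find the correct threshold. For every $r\ge 2$, each $(2r-1)$-edge-connected planar multigraph has an $r$-edge-connected spanning subgraph of treewidth at most $20\lceil r/2\rceil-4$, whereas for $(2r-2)$-edge-connected planar multigraphs no bound on the treewidth holds. In particular, $5$-edge-connected planar graphs have $3$-edge-connected spanning subgraphs of treewidth at most $36$.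
\end{abstract}

\section{The question and the answer}

A \emph{$k$-tree} is defined recursively: the complete graph $K_{k+1}$ is a $k$-tree, and adding to a $k$-tree a new vertex adjacent to all vertices of some $k$-clique gives a $k$-tree again. A \emph{partial $k$-tree} is a subgraph of a $k$-tree; equivalently, it is a graph of treewidth at most $k$. Partial $1$-trees are forests, and partial $2$-trees are the series-parallel graphs. A subgraph $H$ of $G$ is \emph{spanning} if $V(H)=V(G)$.

How much connectivity can be kept when a planar graph is thinned out, without losing vertices, until it is tree-like? More precisely, for given $r$, which edge-connectivity of a planar graph $G$ guarantees an $r$-edge-connected spanning subgraph whose treewidth is bounded by a constant? For $r=1$ the answer is trivial: if $G$ is connected, it has a spanning tree, of treewidth at most $1$. For $r=2$, Elmallah and Colbourn proved that every $3$-edge-connected planar graph contains a $2$-edge-connected spanning partial $2$-tree, and that every $3$-connected planar graph contains a $2$-connected one. The case $r=2$ suggests that it might be enough to give up one unit of connectivity, and that treewidth $r$ might then suffice. For $r=3$, and with vertex-connectivity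 in the hypothesis, this is the following conjecture from \cite{SPS}.

\begin{conjecture}
Every $4$-connected planar graph contains a $3$-edge-connected spanning partial $3$-tree.
\end{conjecture}

We write $\operatorname{tw}$ for treewidth. The conjecture is false, and no other treewidth bound can save it.

\begin{theorem}\label{thm:counter}
For every $m\ge 4$ there is a $4$-connected $4$-regular planar graph $G_m$ on $3m^2$ vertices such that every spanning subgraph $H$ of $G_m$ with minimum degree at least $3$ has $\operatorname{tw}(H)\ge (m-2)/2$.
\end{theorem}

A $3$-edge-connected spanning subgraph has minimum degree at least $3$. So for no $k$ does every $4$-connected planar graph contain a $3$-edge-connected spanning partial $k$-tree. For $k=3$ the graph $G_9$, on $243$ vertices, is a counterexample, since there $\operatorname{tw}(H)\ge\lceil 7/2\rceil =4$. The lower bound has order $\sqrt{|V(G_m)|}$, and this is optimal up to a constant factor because planar graphs on $n$ vertices have treewidth $O(\sqrt n)$.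

The pattern ``connectivity $r+1$ suffices'' thus breaks at $r=3$. The pattern that holds is $1,3,5,\dots$, which agrees with $r+1$ at $r=2$.

\begin{theorem}\label{thm:threshold}
Let $r\ge 2$ and $d=\lceil r/2\rceil$.
\begin{enumerate}
\item[(a)] Every $(2r-1)$-edge-connected planar multigraph has an $r$-edge-connected spanning subgraph of treewidth at most $20d-4$.
\item[(b)] For every $k$ there is a $(2r-2)$-edge-connected planar multigraph all of whose $r$-edge-connected spanning subgraphs have treewidth greater than $k$.
\end{enumerate}
\end{theorem}

So for planar multigraphs the least edge-connectivity that guarantees $r$-edge-connected spanning subgraphs of bounded treewidth is exactly $2r-1$. For $r=3$, every $5$-edge-connected planar graph, and hence every $5$-connected one, has a $3$-edge-connected spanning subgraph of treewidth at most $36$; by Theorem~\ref{thm:counter}, even $4$-connectedness and simplicity together do not suffice for any bound. We do not claim that the constants are optimal.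

Section~\ref{sec:prelim} collects definitions and textbook facts. Section~\ref{sec:multi} proves Theorem~\ref{thm:threshold}(b), whose short argument shows the obstruction in its simplest form. Section~\ref{sec:counter} realizes the obstruction in $4$-connected simple graphs and proves Theorem~\ref{thm:counter}. The remaining sections prove Theorem~\ref{thm:threshold}(a). Section~\ref{sec:dual} translates connectivity into a condition on cycles of the dual graph. Section~\ref{sec:step} contains the main step, which cuts a disc into smaller discs along curves that contain few surviving edges. Section~\ref{sec:finish} iterates the step and reads off a tree-decomposition.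

\section{Definitions and facts used}\label{sec:prelim}

Graphs are finite. Multigraphs may have parallel edges but no loops. A \emph{cut} of a multigraph is a set $\delta(X)$ with $\emptyset\ne X\subsetneq V$, where $\delta(X)$ is the set of edges with exactly one end in $X$. A multigraph is \emph{$k$-edge-connected} if all its cuts have at least $k$ edges. A graph is \emph{$4$-connected} if it has more than $4$ vertices and no set of at most $3$ vertices separates it.

\paragraph{Treewidth.} A \emph{tree-decomposition} of $H$ consists of a tree and, for each of its nodes $s$, a \emph{bag} $\beta_s\subseteq V(H)$ such that the two ends of each edge lie in a common bag and, for each vertex $v$, the nodes $s$ with $v\in\beta_s$ form a non-empty subtree. Its width is $\max_s|\beta_s|-1$, and $\operatorname{tw}(H)$ is the least width of a tree-decomposition. Parallel edges do not matter. We use three facts.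
\begin{enumerate}
\item[(W1)] If $H'$ is a minor of $H$, then $\operatorname{tw}(H')\le\operatorname{tw}(H)$. This covers subgraphs, and also the case that $H$ contains a subdivision of $H'$.
\item[(W2)] For $n\ge2$, the $n\times n$ grid has treewidth $n$.
\item[(W3)] If $U\subseteq V(H)$ is non-empty and $H[U]$ is connected, then the nodes whose bags meet $U$ form a subtree. Indeed, they form the union of the subtrees belonging to the vertices of $U$, and subtrees of adjacent vertices intersect.
\end{enumerate}

\paragraph{Duality.} Plane graphs are drawn on the sphere $S^2$. A \emph{bond} of a connected multigraph is a minimal non-empty cut. A cut $\delta(X)$ is a bond if and only if both sides $X$ and $V\setminus X$ induce connected subgraphs, and every cut is a disjoint union of bonds. Let $G$ be a connected plane multigraph with dual $G^*$. A priori $G^*$ may have loops; a loop counts as a cycle of length $1$ and a pair of parallel edges as a cycle of length $2$. Then $G^{**}=G$, and an edge set is a bond of $G$ if and only if its dual edges form a cycle of $G^*$. The two sides of the bond are the sets of faces of $G^*$ on the two sides of the cycle. For an edge set $F$ of a plane graph, $F^*$ denotes the set of dual edges.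

A \emph{plane triangulation} is a plane graph all of whose faces are bounded by $3$-cycles. Every simple plane graph on at least three vertices can be extended, by adding edges, to a simple plane triangulation on the same vertex set.

\section{The obstruction in multigraphs}\label{sec:multi}

The obstruction is a vertex whose edges leave in two bundles of size $r-1$. Such a vertex has degree $2r-2$, so it can occur in a $(2r-2)$-edge-connected graph; but degree $r$ cannot be reached within one bundle, so every $r$-edge-connected spanning subgraph must use both. If such vertices sit in the middle of the edges of a grid, the whole grid is retained.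

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(b)]
Let $n\ge2$ with $n>k$, and let $Q$ be the $n\times n$ grid. It is planar, it is $2$-edge-connected because it is connected and each edge lies on a $4$-cycle, and $\operatorname{tw}(Q)=n>k$ by (W2). Replace each edge $uv$ of $Q$ by a path $u\,s_{uv}\,v$. The resulting graph is still $2$-edge-connected. Now give every edge multiplicity $r-1$. This yields a planar multigraph $G$ in which every cut has at least $2(r-1)$ edges.

Let $H$ be an $r$-edge-connected spanning subgraph of $G$. Each $s_{uv}$ has degree at least $r$ in $H$ and has at most $r-1$ edges to each of $u$ and $v$. So $H$ contains an edge $us_{uv}$ and an edge $s_{uv}v$. Hence $H$ contains a subdivision of $Q$, and $\operatorname{tw}(H)\ge\operatorname{tw}(Q)>k$ by (W1).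
\end{proof}

\section{\texorpdfstring{A $4$-connected simple version}{A 4-connected simple version}}\label{sec:counter}

For $r=3$ the multigraphs above have vertices $s_{uv}$ with two parallel edges to each of $u$ and $v$, so they are far from being simple or $4$-connected. The line graph of a cubic graph $Q$ removes the parallel edges but keeps the two bundles: a vertex of $L(Q)$ is an edge $uv$ of $Q$, and it has two neighbors among the edges of $Q$ at $u$ and two among those at $v$. In place of the vertex $u$ itself there is now a triangle $\nabla_u$, formed by the three edges of $Q$ at $u$.

\paragraph{The smallest case.} Let $Q=K_4$ on $\{1,2,3,4\}$. Then $L(Q)$ is the octahedron, with vertices $12,13,14,23,24,34$, and for example $\nabla_1$ has vertex set $\{12,13,14\}$. A spanning subgraph of minimum degree at least $3$ arises from it by deleting a matching. Take the perfect matching consisting of the edge joining $12$ to $13$ (in $\nabla_1$), the edge joining $23$ to $24$ (in $\nabla_2$), and the edge joining $14$ to $34$ (in $\nabla_4$). What remains is the triangular prism, with triangles on $12,14,24$ and on $13,23,34$. The triangle $\nabla_1$ has become the path through $12,14,13$; similarly $\nabla_2$ has become the path through $23,12,24$,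 and $\nabla_4$ the path through $14,24,34$; $\nabla_3$ is intact. All four sets $V(\nabla_v)$ are still connected, and $V(\nabla_u)\cap V(\nabla_v)=\{uv\}$ for $u\neq v$. So $K_4$ survives in the prism as the intersection pattern of four connected sets, with each vertex in only two of them. This forces the treewidth of the prism to be at least about half of $\operatorname{tw}(Q)$, and the argument is general.

\begin{lemma}\label{lem:line}
Let $Q$ be a simple cubic graph. Every spanning subgraph $H$ of $L(Q)$ with minimum degree at least $3$ satisfies $\operatorname{tw}(Q)\le 2\operatorname{tw}(H)+1$.
\end{lemma}

\begin{proof}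
Since $Q$ is simple and cubic, $L(Q)$ is $4$-regular. So the edges of $L(Q)$ missing in $H$ form a matching. Any two of the three edges of a triangle $\nabla_v$ share a vertex; hence $H$ misses at most one of them, and $H[V(\nabla_v)]$ is connected for every $v\in V(Q)$.

Let $(\beta_s)$ be a tree-decomposition of $H$ of width $w=\operatorname{tw}(H)$. The elements of $\beta_s$ are edges of $Q$; let $\beta'_s$ be the set of their ends. We claim that $(\beta'_s)$ is a tree-decomposition of $Q$. Each edge $uv$ of $Q$ is a vertex of $H$, so it lies in some $\beta_s$, and then $u,v\in\beta'_s$. For $v\in V(Q)$, the nodes $s$ with $v\in\beta'_s$ are those whose bag $\beta_s$ meets $V(\nabla_v)$, which induces a connected subgraph of $H$; they form a subtree by (W3). Finally, $|\beta'_s|\le2|\beta_s|\le2w+2$, so $\operatorname{tw}(Q)\le2w+1$.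
\end{proof}

The role of $4$-regularity is that only a matching may be deleted. It remains to choose $Q$ planar with large treewidth such that $L(Q)$ is $4$-connected. It is convenient to describe the dual triangulation.

\paragraph{The triangulation.} Let $m\ge4$, and let $R$ be the following plane triangulation. Its vertices are $(i,j)$ with $i\in\mathbb Z_m$ and $1\le j\le m$, together with two poles $p^-$ and $p^+$. The vertex $(i,j)$ is joined to $(i+1,j)$ and, if $j<m$, to $(i,j+1)$ and $(i+1,j+1)$. The pole $p^-$ is joined to all $(i,1)$ and $p^+$ to all $(i,m)$. So $R$ is a cylinder of $m(m-1)$ squares, each cut by one diagonal, closed by two caps. It is simple and has $m^2+2$ vertices, hence $2(m^2+2)-4=2m^2$ faces and $3m^2$ edges.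

\begin{lemma}\label{lem:facial}
Every $3$-cycle of $R$ bounds a face.
\end{lemma}

\begin{proof}
Put $a=(1,0)$ and $b=(0,1)$. Traversing a $3$-cycle without poles, we take three steps from $\{\pm a,\pm b,\pm(a+b)\}$ with sum $0$ in $\mathbb Z_m\times\mathbb Z$. Computed in the integers, the sum of the first coordinates is a multiple of $m$ of absolute value at most $3<m$, so it is $0$; thus the steps sum to $0$ in $\mathbb Z^2$. Suppose that exactly $c$ of them are $\pm(a+b)$. If $c=0$, then the numbers of steps $\pm a$ and of steps $\pm b$ are both even, but their total is $3$, a contradiction. If $c=2$, the two diagonal steps sum to $0$ or $\pm2(a+b)$, which the third step cannot cancel. If $c=3$, the sum is an odd multiple of $a+b$. So $c=1$ and, after reversing the direction if necessary, the diagonal step is $-(a+b)$; the other two sum to $a+b$, so they are $a$ and $b$. Hence the vertex set of the cycle is $\{p,p+a,p+a+b\}$ or $\{p,p+b,p+a+b\}$ for some $p$, and both are vertex sets of faces.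

No $3$-cycle contains both poles, since they are not adjacent. If a $3$-cycle contains $p^-$, then its other vertices are adjacent vertices $(i,1)$ and $(i',1)$. So $i'=i\pm1$ and the cycle bounds a face of the cap. The same holds for $p^+$.
\end{proof}

Let $Q=R^*$. This is a connected cubic plane graph with $2m^2$ vertices and $3m^2$ edges. It is simple. Indeed, a loop would be dual to a bridge of $R$, and $R$ has none because every edge lies on a $3$-cycle. Two parallel edges would mean that two distinct faces of $R$ share two edges; then both are bounded by the same triangle and $R=K_3$, which is not the case. Put $G_m=L(Q)$. It is simple and $4$-regular and has $3m^2$ vertices. It is planar: put a vertex on each edge of $Q$ and draw, close to each $v\in V(Q)$, the triangle $\nabla_v$ joining the three vertices on the edges at $v$.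

\begin{lemma}\label{lem:4conn}
$G_m$ is $4$-connected.
\end{lemma}

\begin{proof}
It has $3m^2>4$ vertices. Suppose that a set $U$ of at most $3$ vertices separates $G_m$. Regard $U$ as a set of edges of $Q$. Since $G_m-U=L(Q-U)$, the graph $Q-U$ has at least two components containing edges. Let $X$ be the vertex set of one of them, and let $X_2$ be the vertex set of the component of $Q-X$ that contains another. Then $Q[X_2]$ is connected. So is $Q-X_2$, since it consists of the connected graph $Q[X]$ and the other components of $Q-X$, each joined to $X$ because $Q$ is connected. Hence $\delta(X_2)$ is a bond. It is contained in $\delta(X)\subseteq U$, so it has at most $3$ edges, and both of its sides contain at least two vertices. Dually, $R$ has a cycle of length at most $3$ with at least two faces on each side. As $R$ is simple, this is a $3$-cycle, and it contradicts Lemma~\ref{lem:facial}.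
\end{proof}

\begin{remark}
Lemma~\ref{lem:facial} is exactly what is needed here. If $R$ had a $3$-cycle with at least two faces on each side, the three dual edges would form a bond of $Q$ with an edge on each side, and they would separate $L(Q)$. This is why we ask for $m\ge4$: for $m=3$ each row $\{(0,j),(1,j),(2,j)\}$ spans such a cycle.
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
By the above, $G_m$ is a $4$-connected $4$-regular planar graph on $3m^2$ vertices. We show that $\operatorname{tw}(Q)\ge m-1$. In $Q$, contract for each square of the cylinder the edge dual to its diagonal, and delete the vertices dual to the faces at the poles. This leaves one vertex for each square, with adjacent squares joined; that is, $C_m\,\square\,P_{m-1}$, where $C_m$ is the cycle on $m$ vertices and $P_{m-1}$ the path on $m-1$ vertices. It contains the $(m-1)\times(m-1)$ grid, so $\operatorname{tw}(Q)\ge m-1$ by (W1) and (W2).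

If $H$ is a spanning subgraph of $G_m$ with minimum degree at least $3$, then Lemma~\ref{lem:line} gives $m-1\le\operatorname{tw}(Q)\le2\operatorname{tw}(H)+1$, that is, $\operatorname{tw}(H)\ge(m-2)/2$.
\end{proof}

\section{\texorpdfstring{Connectivity $2r-1$: the dual problem}{Connectivity 2r-1: the dual problem}}\label{sec:dual}

From now on, $r\ge2$, $d=\lceil r/2\rceil$, and $G$ is a $(2r-1)$-edge-connected plane multigraph. If $G$ has only one vertex, then Theorem~\ref{thm:threshold}(a) is trivial, so we assume that $|V(G)|\ge2$.

Let $D=G^*$. Bonds of $G$ correspond to cycles of $D$, so every cycle of $D$ has length at least $2r-1\ge3$. In particular, $D$ is simple. It is connected, and it contains a cycle because $G$ has a bond; so $D$ has at least three vertices. We write $\operatorname{dist}$ for distance in $D$. The distance between two sets, or between a vertex and a set, is the least distance between their elements, and it is $\infty$ if one of the sets is empty. A \emph{shortest path} of $D$ is a path that is shortest among all paths of $D$ between its ends.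

We look for a set $F\subseteq E(D)$ whose dual edges can be deleted from $G$.

\begin{lemma}\label{lem:A}
For $F\subseteq E(D)$, the multigraph $H=G-F^*$ is $r$-edge-connected if and only if $|E(C)\setminus F|\ge r$ for every cycle $C$ of $D$.
\end{lemma}

\begin{proof}
By definition, $H$ is $r$-edge-connected if and only if $|\delta_G(X)\setminus F^*|\ge r$ whenever $\emptyset\ne X\subsetneq V(G)$. Since $G$ is connected, each such cut is non-empty and hence a disjoint union of at least one bond, so it suffices to require this for bonds. The bonds of $G$ are the duals of the cycles of $D$.
\end{proof}

Which sets $F$ satisfy this condition? The edge set of a single shortest path $M$ of $D$ does. The typical situation is a cycle $C$ that has a single segment in common with $M$: as $M$ is a shortest path, that segment has at most half of the edges of $C$, and because $|C|\ge2r-1$ at least $r$ edges remain. This is where connectivity $2r-1$ enters. With $2r-2$ the claim would fail: if $D$ is a cycle of length $2r-2$, half of it is a shortest path and only $r-1$ edges remain. Two shortest paths together may violate the condition, because a cycle can run along one and return along the other. But then it has to change from one to the other twice, and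 if each change costs at least $d\ge r/2$ edges, no harm is done. The next lemma makes this precise. For an edge set $F'$ let $V(F')$ be the set of ends of its edges.

\begin{lemma}\label{lem:B}
Let $M_1,\dots,M_q$ be shortest paths of $D$ and let $F_i\subseteq E(M_i)$, such that $\operatorname{dist}(V(F_i),V(F_j))\ge d$ for all $i\ne j$. Put $F=F_1\cup\dots\cup F_q$. Then every cycle $C$ of $D$ satisfies $|E(C)\setminus F|\ge r$.
\end{lemma}

\begin{proof}
Suppose that $|E(C)\setminus F|\le r-1$. As $|C|\ge2r-1$, some edges of $C$ are in $F$. Since $d\ge1$, the sets $V(F_i)$ are pairwise disjoint, so consecutive $F$-edges of $C$ belong to the same $F_i$. Therefore $E(C)\not\subseteq F$, for otherwise $C$ would be contained in a path $M_i$. So $C$ alternates between \emph{arcs}, which are maximal subpaths consisting of $F$-edges, and \emph{gaps}, which are maximal subpaths consisting of other edges, and each arc lies in one $F_i$.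

If two arcs lie in different sets $F_i$, then, going around $C$, we find at least two gaps that join different sets $V(F_i)$. Each has length at least $d$, so $|E(C)\setminus F|\ge2d\ge r$, a contradiction.

So all arcs lie in one path $M=M_i$. Let $P$ be a gap and let $g\le r-1$ be its length. Its ends $x,y$ lie on $M$, and $x\ne y$ since $C$ contains an arc. The segment $M[x,y]$ is a shortest path, so it has at most $g$ edges, and $P\cup M[x,y]$ has at most $2g\le2r-2$ edges. So this graph contains no cycle, and the two $x$--$y$ paths $P$ and $M[x,y]$ coincide. Hence all gaps, like all arcs, lie in $M$, and the cycle $C$ lies in the path $M$, which is impossible.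
\end{proof}

Our task is now to find a set $F$ as in Lemma~\ref{lem:B} that is so large that $G-F^*$ has bounded treewidth.

\section{Cutting a disc into smaller discs}\label{sec:step}

\subsection{Setup and idea}

Let $K$ be a simple plane triangulation on $V(D)$ that extends the plane graph $D$. Fix a vertex $\rho$, a face $o$ of $K$ incident with $\rho$, and a breadth-first search spanning tree $T$ of $D$ rooted at $\rho$. A path in $T$ from a vertex to one of its ancestors is called \emph{vertical}; it is a shortest path of $D$.

For a cycle $Z$ of $K$, let $\Delta(Z)$ be the open disc of $S^2\setminus Z$ that does not contain $o$. An edge of $K$ \emph{lies in} $\Delta(Z)$ if its interior does; its ends are then in $\Delta(Z)\cup V(Z)$. So an edge of $K$ lies on $Z$, or in $\Delta(Z)$, or in the other disc of $S^2\setminus Z$. We have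
\begin{equation}\label{eq:rho}
\rho\notin\Delta(Z),
\end{equation}
since otherwise the open set $\Delta(Z)$, being a neighborhood of a boundary point of $o$, would meet the face $o$ and hence contain it. Since edges of $D$ are edges of $K$ and do not cross $Z$,
\begin{equation}\label{eq:sep}
\text{every path of $D$ from a vertex in $\Delta(Z)$ to a vertex not in $\Delta(Z)$ meets $V(Z)$.}
\end{equation}

We shall bound the treewidth of $K^*-F^*$, which contains $G-F^*$ as a minor. In this graph, the edges between faces of $K$ inside $\Delta(Z)$ and faces outside are exactly the duals of the edges in $E(Z)\setminus F$. If $Z$ is a long cycle but all except a bounded number of its edges are in $F$, then only boundedly many edges of $K^*-F^*$ cross $Z$. So the plan is to start with $Z=\partial o$ and to cut $\Delta(Z)$ repeatedly into a few smaller discs, down to single faces, such that every cycle $Z$ that occurs, and every cutting curve, has a bounded number of non-$F$ edges. The tree that records the successive cuts then yields a tree-decomposition of bounded width. The cutting curves have to consist mainly of edges of vertical paths, which then go into $F$.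

\paragraph{The first cut for $r=2$.} Let $d=1$ and $Z=\partial o$, a triangle $z_1z_2z_3$ one of whose vertices is $\rho$. Give $z_i$ the color $i$. From each vertex in $\Delta(Z)$ climb in $T$ towards $\rho$ until $Z$ is reached for the first time, and give the vertex the color of the $z_i$ that is reached. By Sperner's lemma some face $u_1u_2u_3$ of $K$ in $\Delta(Z)$ has all three colors, say $u_i$ has color $i$. Suppose that its vertices all lie in $\Delta(Z)$. The three climbing paths $L_i$ from $u_i$ to $z_i$ are vertical, and they are disjoint because vertices on different ones have different colors. Put into $F$ all edges of each $L_i$ except its last one, the one at $z_i$. The three paths and the edges $u_1u_2$ and $u_1u_3$ form a tripod that cuts $\Delta(Z)$ into three discs, and at most five of its edges are not in $F$: the three last edges, and $u_1u_2$, $u_1u_3$. No matter how long the legs $L_i$ are, the boundary of each new disc has at most $1+5$ non-$F$ edges. By Lemmas~\ref{lem:B} and~\ref{lem:A}, with $d=1$, the graph $G-F^*$ is still $2$-edge-connected.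

\paragraph{What the general step needs.} Three issues appear when we iterate and let $r$ be arbitrary.
\begin{itemize}
\item New non-$F$ edges accumulate on the boundaries. Therefore we color $Z$ such that each color class takes about a third of its non-$F$ edges. A child then inherits at most about two thirds of them; since $\frac23t+5d=t$ for $t=15d$, a bound of this order can be maintained.
\item The legs may run close to $Z$, where there may be edges put into $F$ earlier. Therefore a leg stops climbing as soon as its distance from $V(Z)$ drops below $d$, and from there it takes a shortest path to $Z$. This costs at most $d$ non-$F$ edges.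
\item The legs may run close to each other. Then we take a shortcut from one leg to another and discard the part of the leg before the shortcut.
\end{itemize}

\subsection{The step}

Throughout, let
\[
t=15d-3 .
\]

\begin{proposition}\label{prop:step}
Let $F\subseteq E(D)$, and let $Z$ be a cycle of $K$ such that $|E(Z)\setminus F|\le t$ and $\Delta(Z)$ contains more than one face of $K$. Then there are cycles of $K$, the \emph{children} of $Z$, a set $X$ of edges of $K$ lying in $\Delta(Z)$, and pairwise disjoint, possibly empty sets $F_1,F_2,F_3\subseteq X\cap E(D)$ with the following properties. Put $F'=F\cup F_1\cup F_2\cup F_3$.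
\begin{enumerate}
\item[(i)] The discs $\Delta(Z')$ of the children $Z'$ are pairwise disjoint subsets of $\Delta(Z)$. Each contains fewer faces of $K$ than $\Delta(Z)$, and each face of $K$ in $\Delta(Z)$ lies in one of them.
\item[(ii)] Every edge of $K$ in $\Delta(Z)$ whose two faces lie in the discs of different children is in $X$. No edge of $X$ and no end of such an edge lies in the disc of a child.
\item[(iii)] $|X\setminus F'|\le5d$, and $|E(Z')\setminus F'|\le t$ for every child $Z'$.
\item[(iv)] Each $F_i$ is a set of edges of a shortest path of $D$. The sets $V(F_i)$ lie in $\Delta(Z)$, have distance at least $d$ from $V(Z)$, and are pairwise at distance at least $d$.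
\end{enumerate}
\end{proposition}

The proof occupies the rest of this section.

\paragraph{Coloring $Z$.} Let $\nu=|E(Z)\setminus F|\le t$. Choose three distinct edges of $Z$; deleting them from $Z$ leaves three paths $Z_1,Z_2,Z_3$, possibly single vertices, and the vertices of $Z_i$ get color $i$. If $\nu\ge3$, we choose the three edges among the $\nu$ non-$F$ edges such that the remaining $\nu-3$ are distributed as evenly as possible, so that each $Z_i$ contains at least $\lfloor \nu/3\rfloor-1$ of them.

For $z_i\in V(Z_i)$, $i=1,2,3$, and $\{i,j,k\}=\{1,2,3\}$, let $A_{ij}$ be the arc of $Z$ between $z_i$ and $z_j$ that avoids $z_k$. It avoids all of $Z_k$ and the two deleted edges incident with $Z_k$. If $\nu\ge3$, then these include at least $(\lfloor \nu/3\rfloor-1)+2$ non-$F$ edges, so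
\[
|E(A_{ij})\setminus F|\le \nu-1-\lfloor \nu/3\rfloor .
\]
The right-hand side is non-decreasing in $\nu$, and for $\nu=t$ it equals $t-1-(5d-1)=t-5d$. If $\nu\le2$, then $|E(A_{ij})\setminus F|\le2\le10d-3=t-5d$. So in all cases
\begin{equation}\label{eq:arc}
|E(A_{ij})\setminus F|+5d\le t .
\end{equation}

\paragraph{Coloring the interior.} Call a vertex $x\in\Delta(Z)$ \emph{near} if $\operatorname{dist}(x,V(Z))\le d-1$, and \emph{far} otherwise. For each near vertex fix a neighbor in $D$ that is closer to $V(Z)$; the near vertex \emph{points to} it. A far vertex points to its parent in $T$, which exists by \eqref{eq:rho}. By \eqref{eq:sep}, each vertex of $\Delta(Z)$ points to a vertex of $\Delta(Z)\cup V(Z)$. Follow the pointers from a vertex of $\Delta(Z)$. As long as the vertices are far, we climb in $T$; this must end, since $\rho\notin\Delta(Z)$. Once we are at a near vertex, the distance to $V(Z)$ drops by one with each step until $Z$ is reached. In particular, no far vertex follows a near one. So the pointers form a forest on the vertices of $\Delta(Z)\cup V(Z)$ in which every tree contains exactly one vertex of $Z$. Each vertex of $\Delta(Z)$ gets the color of that vertex.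

\paragraph{A trichromatic face.} We recall the proof of Sperner's lemma. Count the pairs consisting of a face of $K$ in $\Delta(Z)$ and an incident edge whose ends have the colors $1$ and $2$. A face contributes $1$ if it has all three colors, and $0$ or $2$ otherwise. An edge in $\Delta(Z)$ is counted twice, an edge of $Z$ once, and exactly one edge of $Z$ has the colors $1$ and $2$, namely one of the three deleted edges. So the number of trichromatic faces in $\Delta(Z)$ is odd. Fix such a face $u_1u_2u_3$, with $u_i$ of color $i$.

\paragraph{Case A: $u_1,u_2,u_3\in V(Z)$.} Put $z_i=u_i$. If $u_iu_j\in E(Z)$, then $A_{ij}$ consists of this edge. Otherwise, the edge $u_iu_j$ lies in $\Delta(Z)$ and, since $K$ is simple, $A_{ij}$ has at least two edges, so that $A_{ij}\cup u_iu_j$ is a cycle. The children are the triangle $u_1u_2u_3$, whose disc is a single face, and the cycles $A_{ij}\cup u_iu_j$ with $u_iu_j\notin E(Z)$. Let $X$ be the set of edges $u_iu_j$ not on $Z$, and let $F_1=F_2=F_3=\emptyset$, so that $F'=F$.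

The edges in $X$ cut $\Delta(Z)$ into the discs of the children. The face $u_1u_2u_3$ is not all of $\Delta(Z)$, and the other discs do not contain it, so (i) holds. An edge of $K$ in $\Delta(Z)$ that is not in $X$ lies in the disc of one child, and so do both of its faces; the edges of $X$ are on the boundaries of the discs, and their ends are on $Z$. So (ii) holds. We have $|X|\le3\le5d$, the triangle has $3\le t$ edges, and $|E(A_{ij})\setminus F|+1\le t$ by \eqref{eq:arc}; this gives (iii). Finally, (iv) is void.

\paragraph{Case B: some $u_i$ lies in $\Delta(Z)$.} By renaming the colors, $u_1\in\Delta(Z)$. For $i=1,2,3$ let $L_i$ be the pointer path from $u_i$ to its end $z_i\in V(Z_i)$; it is trivial if $u_i\in V(Z)$. The paths $L_i$ are disjoint, because the vertices of $L_i$ have color $i$. Let $M_i$ be the initial subpath of $L_i$ formed by its far vertices; it may be empty. Far vertices point to their parents, so $M_i$, if non-empty, is a vertical path and hence a shortest path of $D$.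

If $M_i\ne\emptyset$, then the first vertex of $L_i$ after $M_i$ has distance at most $d-1$ from $V(Z)$ and is adjacent to a vertex at distance at least $d$, so its distance is exactly $d-1$, and it takes $d-1$ further steps to reach $Z$. Thus
\begin{equation}\label{eq:legend}
\text{exactly $d$ edges of $L_i$ are not in $M_i$ if $M_i\ne\emptyset$, and at most $d-1$ if $M_i=\emptyset$.}
\end{equation}

\emph{Shortcuts.} We keep $L_1$ and modify the other two legs one after the other; Figure~\ref{fig:tripod} shows a typical outcome.

\begin{itemize}
\item \emph{Leg $2$.} If some vertex of $M_2$ has distance at most $d-1$ from $M_1$, let $b$ be the last such vertex along $L_2$, that is, the one closest to $z_2$. Let $L_2'$ be the part of $L_2$ from $b$ to $z_2$, let $M_2'$ be the part of $M_2$ strictly after $b$, and let $W_2$ be a shortest path of $D$ from $b$ to $M_1$. If there is no such vertex, let $L_2'=L_2$, $M_2'=M_2$, and let $W_2$ be the edge $u_2u_1$ of $K$.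
\item \emph{Leg $3$.} Do the same with $L_3,M_3$ in place of $L_2,M_2$ and with $M_1\cup M_2'$ in place of $M_1$. This gives $L_3'$, $M_3'$ and $W_3$, where $W_3$ is the edge $u_3u_1$ if no shortcut exists.
\end{itemize}
Since $b$ is chosen as the last vertex that is too close, and since all vertices of the $M_i$ are far,
\begin{equation}\label{eq:dist}
\begin{minipage}{0.84\textwidth}
$M_1,M_2',M_3'$ are pairwise at distance at least $d$ in $D$, and all their vertices lie in $\Delta(Z)$ at distance at least $d$ from $V(Z)$.
\end{minipage}
\end{equation}

\begin{figure}[t]
\centering
\begin{tikzpicture}[scale=1.05]
\draw (0,0) circle (2.6);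
\draw[gray] (0,0.5)--(-0.45,-0.2)--(0.45,-0.2);
\draw[line width=2.2pt] (0,0.5)--(0,1.8);
\draw (0,1.8)--(0,2.6);
\draw (0,0.5)--(0.45,-0.2);
\draw[line width=2.2pt] (0.45,-0.2)--(1.6,-0.9);
\draw (1.6,-0.9)--(2.25,-1.3);
\draw[dotted,thick] (-0.45,-0.2)--(-0.62,0.5)--(-0.75,1.2);
\draw (-0.75,1.2)--(0,1.2);
\draw (-0.75,1.2)--(-1.02,0.8);
\draw[line width=2.2pt] (-1.02,0.8)--(-1.75,-0.75);
\draw (-1.75,-0.75)--(-2.25,-1.3);
\fill (0,0.5) circle (1.6pt);
\fill (-0.45,-0.2) circle (1.6pt);
\fill (0.45,-0.2) circle (1.6pt);
\fill (0,2.6) circle (1.6pt);
\fill (-2.25,-1.3) circle (1.6pt);
\fill (2.25,-1.3) circle (1.6pt);
\fill (-0.75,1.2) circle (1.6pt);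
\node[right] at (0.02,0.55) {$u_1$};
\node[below] at (-0.45,-0.2) {$u_2$};
\node[below] at (0.45,-0.25) {$u_3$};
\node[above] at (0,2.6) {$z_1$};
\node[left] at (-2.25,-1.35) {$z_2$};
\node[right] at (2.25,-1.35) {$z_3$};
\node[above] at (-0.85,1.2) {$b$};
\node[above] at (-0.35,1.17) {$W_2$};
\node[right] at (0.22,0.14) {$W_3$};
\node[right] at (0.05,1.4) {$M_1$};
\node[left] at (-1.4,0.1) {$M_2'$};
\node[above] at (1.25,-0.6) {$M_3'$};
\node at (-2.75,1.2) {$A_{12}$};
\node at (2.75,1.2) {$A_{13}$};
\node at (0,-2.95) {$A_{23}$};
\end{tikzpicture}
\caption{Cutting the disc of a cycle $Z$ (the circle) along a tripod with ends $z_1,z_2,z_3$. The legs start at a trichromatic face $u_1u_2u_3$. The second leg comes close to the first at $b$; there it is joined to the first leg by the shortcut $W_2$, and its part before $b$ (dotted) is discarded. The third leg is not shortened and is joined to the first by the edge $W_3=u_3u_1$. Thick edges lie on vertical paths and go into $F$; at most $5d$ edges of the tripod are not thick.}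
\label{fig:tripod}
\end{figure}

\emph{Counting.} Let $Y=L_1\cup L_2'\cup W_2\cup L_3'\cup W_3$. We claim that at most $5d$ edges of $Y$ are outside $E(M_1)\cup E(M_2')\cup E(M_3')$. By \eqref{eq:legend}, $L_1$ contributes at most $d$. Let $i\in\{2,3\}$. If leg $i$ was shortened at $b$, then $L_i'$ contributes at most the edge from $b$ to the next vertex and the $d$ edges of $L_i$ outside $M_i$, and $W_i$ has at most $d-1$ edges; the total is at most $1+d+(d-1)=2d$. If leg $i$ was not shortened, then $L_i'$ contributes at most $d$ edges and $W_i$ one, and $d+1\le2d$.

\emph{The tripod.} A shortcut $W_i$ has at most $d-1$ edges and starts at a far vertex, so it avoids $V(Z)$ and lies in $\Delta(Z)$ by \eqref{eq:sep}. If instead $W_i$ is the edge $u_iu_1$, it lies in $\Delta(Z)$ because its end $u_1$ does. The pointer path $L_i$ meets $V(Z)$ only in $z_i$. Hence all edges of $Y$ lie in $\Delta(Z)$, and $V(Y)\cap V(Z)=\{z_1,z_2,z_3\}$.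

The graph $Y-V(Z)$ contains the path $L_1-z_1$, which contains $u_1$. It is connected: $W_2$ joins $L_2'-z_2$ (if this is non-empty) to $L_1-z_1$, and then $W_3$ joins $L_3'-z_3$ (if non-empty) to the union. Moreover, each $z_i$ has a neighbor in $Y-V(Z)$, either its predecessor on the leg or, if $z_i=u_i$, the vertex $u_1$. Take a spanning tree of $Y-V(Z)$, add one edge of $Y$ from each $z_i$ to $Y-V(Z)$, and let $Y^*$ be the minimal subtree that contains $z_1,z_2,z_3$. (The star does not refer to duality here.) Its leaves are exactly $z_1,z_2,z_3$, so $Y^*$ is a subdivided claw, and all its edges and all its other vertices lie in $\Delta(Z)$. It divides $\Delta(Z)$ into three discs, bounded by the cycles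
\[
Z_{ij}=A_{ij}\cup Y^*[z_i,z_j],\qquad 1\le i<j\le3,
\]
where $Y^*[z_i,z_j]$ is the path of $Y^*$ between $z_i$ and $z_j$.

These cycles are the children of $Z$. Put $X=E(Y^*)$ and
\[
F_1=X\cap E(M_1),\qquad F_2=X\cap E(M_2'),\qquad F_3=X\cap E(M_3').
\]

\emph{Verification.} The three discs are disjoint and each of them contains a face of $K$, so each contains fewer faces than $\Delta(Z)$. As $Y^*$ is a subgraph of $K$, each face of $K$ in $\Delta(Z)$ lies in one of the discs. This gives (i). As $Y^*$ separates the three discs from each other and is disjoint from them, (ii) holds. By the count above, $|X\setminus F'|\le5d$, so \eqref{eq:arc} gives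
\[
|E(Z_{ij})\setminus F'|\le|E(A_{ij})\setminus F|+5d\le t ,
\]
and (iii) holds. The non-empty ones among $M_1,M_2',M_3'$ are vertical paths and hence shortest paths of $D$, so (iv) follows from \eqref{eq:dist}, which also shows that $F_1,F_2,F_3$ are pairwise disjoint. This completes the proof of Proposition~\ref{prop:step}. \qed

\section{The spanning subgraph and its treewidth}\label{sec:finish}

\begin{proof}[Proof of Theorem~\ref{thm:threshold}(a)]
We construct $F$ and a rooted tree of cycles of $K$, called \emph{regions}. Start with $F=\emptyset$ and the region $Z_0=\partial o$, which is untreated. Treat the untreated regions one at a time in any order. If $\Delta(Z)$ is a single face of $K$, then $Z$ becomes a leaf. Otherwise apply Proposition~\ref{prop:step} to $Z$ and the current $F$, add the sets $F_1,F_2,F_3$ (the \emph{groups} created at $Z$) to $F$, and make the children of $Z$ untreated regions. We maintain the following: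
\begin{enumerate}
\item[(I0)] the discs of the untreated regions are pairwise disjoint;
\item[(I1)] no edge of $F$ and no end of an edge of $F$ lies in $\Delta(Z)$, for any untreated $Z$;
\item[(I2)] $|E(Z)\setminus F|\le t$ for every untreated $Z$.
\end{enumerate}
Initially these hold since $F=\emptyset$ and $3\le t$. When $Z$ is treated, (I0) is preserved by Proposition~\ref{prop:step}(i). The bound (I2) holds for the children by (iii), and for the other untreated regions because $F$ only grows. For (I1), note first that the discs of the children are contained in $\Delta(Z)$, so the old edges of $F$ cause no problem. The new edges of $F$ are in $X$ and so lie in $\Delta(Z)$, and their ends lie in $\Delta(Z)$ by (iv); so by (I0) they are not in the discs of other untreated regions, and by (ii) they are not in the discs of the children. Since children have fewer faces, the procedure terminates. By (i), the discs of the leaves are exactly the faces of $K$ other than $o$, each occurring once.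

Let $F$ be the final set and $H=G-F^*$.

\paragraph{$H$ is $r$-edge-connected.} Each group is a set of edges of a shortest path of $D$. Two groups created at the same region are at distance at least $d$ by (iv). Consider two non-empty groups created at different regions, and let $Z$ be the region treated later. By (I1), applied just before $Z$ is treated, the vertices of the earlier group are not in $\Delta(Z)$. The vertices of the later group lie in $\Delta(Z)$ at distance at least $d$ from $V(Z)$. By \eqref{eq:sep}, every path of $D$ between the two groups meets $V(Z)$, so it has length at least $d$. Thus Lemma~\ref{lem:B} applies to the non-empty groups, and $H$ is $r$-edge-connected by Lemma~\ref{lem:A}.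

\paragraph{$H$ is a minor of $J=K^*-F^*$.} Here $F^*$ is taken in $K^*$, which is possible as $F\subseteq E(D)\subseteq E(K)$. Since $V(K)=V(D)$, each face of $D$ consists of faces of $K$ and edges in $E(K)\setminus E(D)$ through which these faces are connected to each other. These edges are not in $F$. Contracting their dual edges in $J$, and deleting loops, therefore gives $D^*-F^*=G-F^*=H$. So it suffices to bound $\operatorname{tw}(J)$.

\paragraph{A tree-decomposition of $J$.} Let $\mathcal R$ be the tree of all regions, with $Z_0$ joined to one additional leaf representing the face $o$. If $Z_0$ is itself a leaf region, then $|V(J)|=2$ and the treewidth bound is trivial. Otherwise, the leaves of $\mathcal R$ correspond bijectively to the faces of $K$, that is, to the vertices of $J$; we identify them. For each edge $e^*=ff'$ of $J$, let $P_e$ be the path of $\mathcal R$ between the leaves $f$ and $f'$. Choose an end $\varphi(e)\in\{f,f'\}$; the idea is to carry this end, and only this end, along $P_e$ to the other. Define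
\[
\beta_s=\{\varphi(e):s\in P_e\}\quad\text{for an inner node }s,\qquad
\beta_f=\{f\}\cup\{\varphi(e):e^*\text{ incident with }f\}\quad\text{for a leaf }f .
\]
This is a tree-decomposition of $J$. The nodes whose bags contain $f$ are the leaf $f$ and the nodes of the paths $P_e$ with $\varphi(e)=f$; all these paths contain the leaf $f$, so together they form a subtree. If $e^*=ff'$ and $\varphi(e)=f$, then $f$ and $f'$ both lie in $\beta_{f'}$.

\paragraph{Its width.} A leaf bag has at most $1+3=4$ elements. Let $s$ be an inner node, that is, a region $Z$ that was treated by Proposition~\ref{prop:step}, and let $X$ be the edge set obtained there for $Z$. The branches of $\mathcal R$ at $s$ correspond to the outside of $Z$ and to the discs of its children. If $s\in P_e$, then the two faces incident with $e$ lie in different branches. Either exactly one of them lies in $\Delta(Z)$, and then $e\in E(Z)$; or they lie in the discs of different children, and then $e$ lies in $\Delta(Z)$, so $e\in X$ by Proposition~\ref{prop:step}(ii). Moreover $e\notin F$, because $e^*$ is an edge of $J$. By (I2) at the time when $Z$ was treated and by Proposition~\ref{prop:step}(iii), and since $F$ only grew afterwards,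
\[
|\beta_s|\le|E(Z)\setminus F|+|X\setminus F|\le t+5d=20d-3 .
\]
Since also $4\le20d-3$, we conclude that $\operatorname{tw}(H)\le\operatorname{tw}(J)\le20d-4$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{SPS}
``Series-Parallel Subgraphs of Planar Graphs'',
\url{http://webdocs.cs.ualberta.ca/~ehab/src/online/elmallah-networks-92.pdf}.
\end{thebibliography}

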